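# Negative curves of small genus on surfaces in characteristic zero

## 1. Negative curves, geometric genus, and Albanese images

Let $k$ be a field and $X$ a smooth geometrically irreducible projective surface over $k$. We write $\operatorname{NS}(X)$ for its Néron–Severi group, $\rho(X)$ for the rank of $\operatorname{NS}(X)$, and $K_X$ for the canonical class.

**Definition (negative curve).** A negative curve on $X$ is a complete, reduced, irreducible curve $C\subset X$ with $C^2<0$.

For example, if $X$ is the blow-up of a surface at a point, the exceptional curve has self-intersection $-1$. On $\mathbb P^2$ there is no negative curve, since a curve of degree $d$ has self-intersection $d^2$.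

**Definition (geometric genus).** For $k$ algebraically closed, $g(C)$ is the genus of the normalization $\tilde C$ of $C$.

A nodal plane cubic has arithmetic genus $1$ and geometric genus $0$. If $k$ is not algebraically closed, a curve may become reducible over $\bar k$ and there are several conventions for $g(C)$; we deal with all of them in Section 4.

**Definition (first Betti number, irregularity).** Put $b_1(X)=\dim_{\mathbb Q_\ell}H^1_{\text{ét}}(X_{\bar k},\mathbb Q_\ell)$ for a prime $\ell\ne\operatorname{char}k$. In characteristic $0$ put $q=\dim\operatorname{Alb}(X_{\bar k})$; then $b_1(X)=2q$, and $q=h^1(X_{\bar k},\mathcal O)$.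

For a product $Y\times Y'$ of smooth projective curves, $b_1=2g(Y)+2g(Y')$, so $q=g(Y)+g(Y')$.

**Definition (Albanese map and Albanese image).** Over $\mathbb C$, after choosing a base point, the Albanese map $a:X\to A=\operatorname{Alb}(X)$ is the universal morphism to an abelian variety. Its image $S=a(X)$ is the Albanese image. The differences of points of $S$ generate $A$.

For $X=Y\times E$ with $g(Y)\ge1$ and $E$ an elliptic curve, $A=\operatorname{Jac}(Y)\times E$ and $S=Y\times E$, with $Y$ embedded in its Jacobian. For $X=Y\times\mathbb P^1$ the image is the curve $Y$.

**Definition (stabilizer).** For a closed irreducible $S\subset A$, the stabilizer is $\{x\in A:x+S=S\}$.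

For $S=Y\times E\subset\operatorname{Jac}(Y)\times E$ it contains $0\times E$, so it is infinite. Now let $S=Y\times Y'\subset\operatorname{Jac}(Y)\times\operatorname{Jac}(Y')$ with both genera at least $2$. Since $(x,x')+Y\times Y'=(x+Y)\times(x'+Y')$, the stabilizer is the product of the two stabilizers. Each factor is finite: stabilizers are closed subgroups (checked in Section 5), so an infinite stabilizer of the curve $Y$ would contain an elliptic curve, $Y$ would be a translate of it, and its genus would be $1$. So this $S$ has finite stabilizer.

**Definition (nef and big).** A divisor $N$ on a surface is nef if $N\cdot C\ge0$ for every curve $C$; a nef $N$ is big if $N^2>0$.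

If $a:X\to A$ is generically finite onto a surface and $L$ is ample on $A$, then $a^*L$ is nef and big. It has degree $0$ on every curve that $a$ contracts, so it need not be ample.

The last notion is used only inside the proof.

**Definition (derivations and contraction).** For fields $M\subset K\subset L$ let $\operatorname{Der}_M(K,L)$ be the space of $M$-linear derivations $K\to L$, and $\operatorname{Der}_M(K)=\operatorname{Der}_M(K,K)$. If $D:\mathbb C(X)\to L$ is a $\mathbb C$-derivation and $\theta=\sum_sx_s\,dy_s$ is a rational $1$-form on $X$, put $\theta(D)=\sum_sx_s\,D(y_s)$. This is well defined, since $D$ is the same thing as a $\mathbb C(X)$-linear map $\Omega_{\mathbb C(X)/\mathbb C}\to L$.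

For $K=\mathbb C(x,y)$ and $M=\mathbb C(x+y)$, $\operatorname{Der}_M(K)$ is spanned by $\partial_x-\partial_y$. If $D=\partial_x+t\,\partial_y:K\to K(t)$ and $\theta=x\,dy$, then $\theta(D)=xt$. A $2$-form is evaluated on two derivations by $(dx\wedge dy)(D,D')=Dx\,D'y-D'x\,Dy$.

We shall use the following textbook facts, over $\mathbb C$ unless another field is named.

1. (Adjunction, over any field that is algebraically closed.) $2p_a(C)-2=C^2+K_X\cdot C$.
2. (Riemann–Hurwitz.) If $C\to T$ is a morphism of degree $d\geq 1$ between smooth projective curves, then $2g(C)-2\ge d(2g(T)-2)$; moreover $g(C)\ge g(T)$.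
3. If $A$ is an abelian variety with $W=\operatorname{Lie}A$, then $H^0(A,\Omega^1_A)=W^*$ consists of translation-invariant forms, and they are closed. Every morphism $\mathbb P^1\to A$ is constant. If $f$ is a nonconstant morphism from a smooth projective curve to $A$, some form in $W^*$ has nonzero pullback, since $df\ne0$ somewhere.
4. (Kodaira's lemma.) If $N$ is nef and big, then $mN\sim P+G$ for some $m\ge1$, $P$ ample, $G$ effective.
5. If $K/M$ is a finitely generated extension of fields of characteristic $0$, then $\dim_K\operatorname{Der}_M(K)=\operatorname{trdeg}(K/M)$, and $\operatorname{Der}_M(K,L)=\operatorname{Der}_M(K)\otimes_KL$ for every field $L\supset K$.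

## 2. Can infinitely many negative curves have genus at most $b_1/4$?

The paper "Negative Curves Of Small Genus On Surfaces" contains the following two statements.

**Theorem 1.2 (quoted; not used below).** There are effective constants $c_1,c_2$ such that the number of negative curves $C$ on $X$ with $g(C)<b_1(X)/4$ is finite and bounded above by $c_1e^{c_2\rho(X)}$.

**Example 1.3 (quoted).** Let $Y$ be a smooth projective irreducible curve of genus $g\ge2$ defined over $\mathbb F_p$, let $X=Y\times Y$ over $\overline{\mathbb F_p}$, and let $C_n$ be the graph of $\sigma^n$, $\sigma$ the Frobenius.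

Let us check the numbers. Here $b_1(X)=4g$, and $C_n\cong Y$ has genus $g=b_1(X)/4$. The projections $C_n\to Y$ have degrees $1$ and $p^n$, so $K_X\cdot C_n=(2g-2)(1+p^n)$, and adjunction gives
$$C_n^2=(2g-2)-(2g-2)(1+p^n)=-p^n(2g-2)\to-\infty .$$
So in positive characteristic finiteness fails if $g(C)<b_1(X)/4$ is weakened to $g(C)\le b_1(X)/4$. The paper says: "We do not know if the condition $g(C) < b_1(X)/4$ in Theorem 1.2 is sharp in characteristic zero."

The question is therefore this. Sharpness refers only to finiteness, not to the shape of the bound in $\rho(X)$. *Do there exist a field $k$ of characteristic zero and a smooth geometrically irreducible projective surface $X$ over $k$ with $b_1(X)\ge8$ that contains infinitely many negative curves $C$ with $g(C)\le b_1(X)/4$?*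

The answer is no. Here are the statements that we shall prove.

**Theorem A.** Let $k$ be a field of characteristic $0$ and $X$ a smooth geometrically irreducible projective surface over $k$ with $q\ge2$. Then $X$ contains only finitely many negative curves $C$ with $g(C)\le q-2$, i.e. with $g(C)<\frac12b_1(X)-1$.

**Corollary.** In characteristic $0$, if $b_1(X)\ge8$, then $X$ contains only finitely many negative curves with $g(C)\le b_1(X)/4$. The requested $k$ and $X$ do not exist, and for $b_1(X)\ge 8$ the condition $g(C)<b_1(X)/4$ is not sharp for finiteness in characteristic $0$.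

*Proof from Theorem A.* If $b_1(X)\ge8$, then $q\ge4$, so $b_1(X)/4=q/2\le q-2$. $\square$

**Theorem B.** Let $X$ be a smooth projective surface over $\mathbb C$ and $a:X\to A$ a morphism to an abelian variety such that $S=a(X)$ is a surface with finite stabilizer. Let $H$ be an ample divisor on $X$ and $B\in\mathbb N$. Then $H\cdot C$ is bounded as $C$ runs over *all* irreducible curves on $X$ of geometric genus $\le B$. Consequently, for every $B$, $X$ has only finitely many negative curves of geometric genus $\le B$.

**Theorem C.** Let $X$ be a smooth projective surface over $\mathbb C$, $a:X\to A$ its Albanese map and $S=a(X)$.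

1. If $\dim S\le1$, there are finitely many negative curves with $g(C)<q$. For every $q\ge0$ there is such an $X$ with infinitely many negative curves of genus $q$.
2. If $\dim S=2$ and $S$ has infinite stabilizer, there are finitely many negative curves with $g(C)<q-1$. For every $q\ge2$ there is such an $X$ with infinitely many negative curves of genus $q-1=\frac12b_1(X)-1$.
3. If $\dim S=2$ and $S$ has finite stabilizer, there are finitely many negative curves of genus $\le B$, for every $B$.

In particular the bound in Theorem A is sharp for every $q\ge2$. No bound in terms of $\rho(X)$ is claimed.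

To compare with the condition $g(C)<b_1(X)/4$: the sharp condition $g(C)<\frac12b_1(X)-1$ coincides with it for $b_1=4$. For $b_1=6$ the two are equivalent on integers (both say $g(C)\le1$). For every $b_1\ge8$ the new condition is strictly weaker, because $q-1>q/2$, and it allows the integer $q-2\ge q/2$.

## 3. Abelian surfaces, one blow-up, and products of two curves

*Abelian surfaces.* Here $K_X=0$, so $C^2=2p_a(C)-2$. A negative curve would have $p_a=0$, hence would be rational, and by Fact 3 there is none.

*The blow-up $X$ of $E\times E$ at the origin.* Here $q=2$. A rational curve on $X$ maps to a point of $E\times E$, so the exceptional curve is the only one: there is exactly one negative curve of genus $0=q-2$. In genus $1=q-1$, take the graph of $[m]:E\to E$ for $m\ge1$. It is an elliptic curve through the origin, with self-intersection $0$ in $E\times E$ by adjunction. Its strict transform has self-intersection $-1$. These are infinitely many negative curves of genus $q-1$, so Theorem A is sharp for $q=2$. This picture returns for all $q\ge 2$ in Section 10.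

*Products $X=Y\times Y'$ with $g(Y),g(Y')\ge2$, over $\mathbb C$.* Let $C\subset X$ have geometric genus $\gamma$, and let $d,d'$ be the degrees of $\tilde C\to Y$ and $\tilde C\to Y'$, with degree $0$ for a constant map. If $d>0$, Riemann–Hurwitz gives $d\le(\gamma-1)/(g(Y)-1)\le\gamma-1$, and likewise for $d'$. The sum $H$ of a fibre of each projection is ample, and $H\cdot C=d+d'\le2\max(\gamma-1,0)$. So Theorem B holds here, and the proof is one line. It also shows what happens in Example 1.3. There the second projection has degree $p^n$ on a curve of fixed genus, because that projection is inseparable and Riemann–Hurwitz in the above form is not available.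

A general surface $S$ of finite stabilizer has no projections to curves of genus $\ge2$ to work with. The replacement for Riemann–Hurwitz is the subject of Sections 6 to 9.

## 4. Two finiteness criteria, and reduction to complex surfaces

**Lemma 1.** Let $X$ be a smooth projective surface over $\mathbb C$.

(a) If $N$ is a nef and big divisor and $M\in\mathbb R$, there are only finitely many negative curves with $N\cdot C\le M$.

(b) If $\varphi:X\to T$ is a nonconstant morphism to a smooth projective curve, only finitely many negative curves lie in fibres of $\varphi$.

*Proof.* (a) Write $mN\sim P+G$ as in Kodaira's lemma. If $C$ is not one of the finitely many components of $G$, then $G\cdot C\ge0$ and $P\cdot C\le mN\cdot C\le mM$. Let $D_1,\dots,D_\rho$ be divisors whose classes form a basis of $\operatorname{NS}(X)\otimes\mathbb Q$, and choose $l$ such that all $lP\pm D_i$ are ample. Then $|D_i\cdot C|\le l\,P\cdot C\le lmM$, so the integers $D_i\cdot C$ take finitely many values, and only finitely many numerical classes occur. Each class contains at most one negative curve: if $C\ne C'$ are irreducible and $C\equiv C'$, then $C^2=C\cdot C'\ge0$.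

(b) By Stein factorization $\varphi$ factors through a morphism with connected fibres to a smooth projective curve, and a curve in a fibre of $\varphi$ lies in a fibre of this morphism. So assume that the fibres are connected. All but finitely many fibres are smooth and connected, hence irreducible, with self-intersection $0$; a curve inside such a fibre equals it and is not negative. The remaining fibres have finitely many components. $\square$

**Reduction of Theorem A to $k=\mathbb C$.** The purpose is to pass to geometric components and then to embed everything in $\mathbb C$. Suppose that $X/k$ has infinitely many distinct negative curves $C_n$ with $g(C_n)\le q-2$. Let $C_n'$ be a component of $(C_n)_{\bar k}$ and $d$ the number of components. Since $\operatorname{char}k=0$, $(C_n)_{\bar k}$ is reduced, so it is the sum of the Galois conjugates of $C_n'$, and all of them have the same intersection number with it: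
$$0>C_n^2=d\;C_n'\cdot(C_n)_{\bar k}.$$
The other components meet $C_n'$ non-negatively, so $C_n'^2<0$. The curves $C_n'$ are pairwise distinct, since $C_n'$ determines $C_n$. According to the convention, $g(C_n)$ equals $g(C_n')$, or $d\,g(C_n')$, or $1+d(g(C_n')-1)$. In each case $g(C_n')\le\max(g(C_n),0)$: for the third convention, if $g(C'_n)\ge1$ then $1+d(g(C_n')-1)\ge g(C_n')$. As $q\ge2$, we get $g(C_n')\le q-2$. So we may take $k=\bar k$.

Now $X$ and the countably many curves are given by countably many coefficients. They are therefore defined over an algebraically closed subfield of countable transcendence degree over $\mathbb Q$, which embeds in $\mathbb C$. Base change between algebraically closed fields of characteristic $0$ preserves irreducibility, intersection numbers, geometric genus and $q$. From now on $k=\mathbb C$.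

## 5. The cases in which the surface fibres over a curve

This section settles everything except finite stabilizer.

**Lemma 2.** The finiteness assertions in parts 1 and 2 of Theorem C hold.

*Proof.* If $\dim S=0$, then $q=0$ and $g(C)<q$ is impossible.

Let $\dim S=1$ and let $T$ be the normalization of $S$. Since $X$ is normal, $a$ factors through $X\to T$. The differences of points of $S$ generate $A$, so $\operatorname{Jac}(T)\to A$ is surjective and $g(T)\ge q$. If $g(C)<q$, then $\tilde C\to T$ is constant by Fact 2, so $C$ lies in a fibre of $X\to T$. Lemma 1(b) applies.

Let $\dim S=2$ with infinite stabilizer. If $x+S\subset S$, then $x+S=S$, since both are irreducible and closed of the same dimension. Hence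
$$\{x:x+S=S\}=\{x:x+S\subset S\}=\bigcap_{s\in S}(S-s),$$
so the stabilizer is a closed subgroup. (The same argument applies to any closed irreducible subset of $A$, as used in Section 1.) Its identity component $A_1$ is an abelian subvariety of dimension $h\in\{1,2\}$ with $S+A_1=S$. As $S$ is a union of cosets of $A_1$, its image $S''$ in $A/A_1$ has dimension $2-h$. The differences of points of $S''$ generate $A/A_1$, which has dimension $q-h$.

If $h=2$, then $S''$ is a point, so $A=A_1$ and $q=2$. A curve with $g(C)<q-1=1$ is rational, hence contracted by $a$. For $L$ ample on $A$ the divisor $N=a^*L$ is nef and big, and $N\cdot C=0$. Apply Lemma 1(a) with $M=0$.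

If $h=1$, then $S''$ is a curve. Its normalization $T$ has genus at least $q-1$, because $\operatorname{Jac}(T)\to A/A_1$ is surjective, and $X\to S''$ lifts to $X\to T$ since $X$ is normal. If $g(C)<q-1$, then $\tilde C\to T$ is constant, so $C$ lies in a fibre of $X\to T$, and Lemma 1(b) applies. $\square$

Part 3 of Theorem C is contained in Theorem B. Granting Theorem B, Theorem A follows: for $q\ge2$ we have $\dim S\in\{1,2\}$, and $g(C)\le q-2$ implies $g(C)<q-1<q$, so in each of the three cases the curves in question are finite in number. It remains to prove Theorem B, and to give the examples.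

## 6. Velocity functions of bounded degree

In Sections 6 to 9, $X,a,A,S,H,B$ are as in Theorem B. Put $n=\dim A$, $W=\operatorname{Lie}A$, $V=W^*=H^0(A,\Omega^1_A)$. If $S$ were equal to $A$, its stabilizer would be $A$; so $S\ne A$ and $n\ge3$. Replacing $H$ by a multiple, we take $H$ very ample. Since $X$ is a surface, $a$ is generically finite onto $S$, and in characteristic $0$ the differential $da$ is injective on a dense open subset of $X$.

Only finitely many curves are contracted by $a$. Suppose that $H\cdot C$ is unbounded. Then there are distinct curves $C_i$ ($i\in\mathbb N$), not contracted by $a$, of genus $\gamma_i\le B$, with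
$$H\cdot C_i\to\infty. \tag{1}$$
Let $\nu_i:\tilde C_i\to C_i\subset X$ be the normalization and $f_i=a\circ\nu_i$. It is nonconstant, so $\gamma_i\ge1$.

**Step 1: coordinates on $V$ that work for all $C_i$ at once.** Each kernel of $f_i^*:V\to H^0(K_{\tilde C_i})$ is a proper subspace by Fact 3. A complex vector space is not a countable union of proper subspaces, so we can choose $\omega_0\in V$ outside all of them and put $\alpha_i=f_i^*\omega_0\ne0$. Then $a^*\omega_0\ne0$. At a general point $x$ the map $V\to T_x^*X$ is surjective, because $da_x$ is injective, so there is $\omega_1\in V$ with $a^*(\omega_0\wedge\omega_1)\ne0$. Complete to a basis $\omega_0,\dots,\omega_{n-1}$ of $V$ and put $\theta_j=a^*\omega_j$. Let $X_1\subset X$ be the dense open set where $\theta_0\wedge\theta_1\ne0$, and $e_0,e_1$ the frame of $T_{X_1}$ dual to $\theta_0,\theta_1$. On $X_1$ write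
$$\theta_j=A_j\theta_0+B_j\theta_1\quad(j\ge2),\qquad dh=h_{;0}\theta_0+h_{;1}\theta_1. \tag{2}$$
Drop the finitely many $C_i$ contained in $X\setminus X_1$.

**Step 2: the velocity functions and their degrees.** We use $\alpha_i$ as "$dt$" on $\tilde C_i$. On $\mathbb C(\tilde C_i)$ let $\delta_i(g)=dg/\alpha_i$, and put
$$u_j=f_i^*\omega_j/\alpha_i,\qquad u_j^{(l)}=\delta_i^lu_j\qquad(1\le j\le n-1,\ l\ge0),$$
suppressing $i$. So $(1,u_1,\dots,u_{n-1})$ is the velocity of $f_i$ in $W$. The point is that these functions have bounded degree. The poles of $u_j$ are bounded by $\operatorname{div}(\alpha_i)$, an effective divisor of degree $2\gamma_i-2$, so $\deg u_j\le2\gamma_i-2$. If $u$ has polar divisor $P$, then $du$ has polar divisor at most $2P$, so $du/\alpha_i$ has polar divisor at most $2P+\operatorname{div}(\alpha_i)$. By induction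
$$\deg u_j^{(l)}\le(2^{l+1}-1)(2\gamma_i-2)\le(2^{l+1}-1)(2B-2), \tag{3}$$
independently of $i$.

**Step 3: spaces that record position and velocities of all the curves.** For $k=0,1,2$ (from here on $k$ is an index, not a field) let $N_k=(n-1)(k+1)$ and
$$g_i^k=\bigl(\nu_i,(u_j^{(l)})_{1\le j\le n-1,\,0\le l\le k}\bigr):\tilde C_i\to X\times(\mathbb P^1)^{N_k},\qquad\Gamma_i^k=g_i^k(\tilde C_i).$$
For fixed $k$, the descending chain condition on closed sets gives a minimal element among the closures $\overline{\bigcup_{i\in J}\Gamma_i^k}$ with $J$ infinite. If $J$ realizes the minimum, every infinite subset of $J$ gives the same closure. Do this for $k=0$, then for $k=1$ inside the index set found, then for $k=2$. The result is an infinite set $I$ such that, for each $k\in\{0,1,2\}$, $\overline{\bigcup_{i\in J}\Gamma_i^k}$ is the same set $Y_k$ for every infinite $J\subset I$. Therefore: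
$$\text{a proper closed subset of }Y_k\text{ contains }\Gamma_i^k\text{ for only finitely many }i\in I, \tag{4}$$
and a closed set containing $\Gamma_i^k$ for infinitely many $i\in I$ contains $Y_k$. We draw four consequences.

* $Y_k$ is irreducible. If $Y_k=Y'\cup Y''$ with both closed, one of them contains infinitely many of the irreducible curves $\Gamma_i^k$, hence equals $Y_k$.
* $Y_k\to X$ is surjective. Its image is closed and contains infinitely many distinct curves $C_i$, so it has dimension $2$.
* Forgetting the coordinates $u_j^{(k+1)}$ gives a surjective map $Y_{k+1}\to Y_k$. The preimage of $Y_k$ is closed and contains all $\Gamma_i^{k+1}$ with $i\in I$, so the map lands in $Y_k$; its image is closed and contains all $\Gamma_i^k$ with $i\in I$.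
* No coordinate is identically $\infty$ on $Y_k$, since none is on any $\Gamma_i^k$.

Give $Y_k$ the reduced structure and let $K_k=\mathbb C(Y_k)$. Write $u_j^{(l)}$ also for the coordinate functions on $Y_k$. Let $pr_k:Y_k\to(\mathbb P^1)^{N_k}$ be the projection and $M_k=\mathbb C(pr_k(Y_k))$. For $U\subset X$ open, affine and dense, $Y_k\cap(U\times\mathbb A^{N_k})$ is a dense open subset of $Y_k$ and is closed in $U\times\mathbb A^{N_k}$. So
$$M_k=\mathbb C(u_j^{(l)}:l\le k),\qquad K_k=\mathbb C(X)\cdot M_k,\qquad K_k\subset K_{k+1},\quad M_k\subset M_{k+1}. \tag{5}$$
Put $e_k=\operatorname{trdeg}(K_k/M_k)=\dim_{K_k}\operatorname{Der}_{M_k}(K_k)$. This is the dimension of the general fibre of $pr_k$, and $e_k\in\{0,1,2\}$ since $K_k=\mathbb C(X)M_k$.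

## 7. What a finite velocity map would give, and why first derivatives do not suffice for $n=3$

Here is the natural first attempt. The velocities have bounded degree by (3). If the velocities at a point determined the point up to finitely many choices, they should bound $H\cdot C_i$. The next step makes this rigorous, for every $k$.

**Step 4: $e_k\ge1$ for $k=0,1,2$.** Suppose $e_k=0$, so that $pr_k$ is generically finite onto its image. Let $\Lambda=pr_k^*\mathcal O(1,\dots,1)$, let $\mathcal H$ be the pullback of $\mathcal O_X(H)$ to $Y_k$, and $d=\dim Y_k=\dim pr_k(Y_k)$. Sections of $\mathcal O(m,\dots,m)$ on $pr_k(Y_k)$ pull back injectively, and $\mathcal O(1,\dots,1)$ is ample there, so $h^0(Y_k,\Lambda^m)\ge cm^d$ with $c>0$ for $m\gg0$.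

Pick a nonzero section of $\mathcal H$. Its zero scheme $G$ is empty or of pure dimension $d-1$. We claim $h^0(G,\Lambda^m|_G)=O(m^{d-1})$. Let $R$ be a very ample line bundle on $G$. It has a section that is nonzero at each of the finitely many associated points of $G$, and multiplication by the $m$-th power of this section embeds $\Lambda^m|_G$ into $(\Lambda|_G\otimes R)^m$. Since $\Lambda$ is globally generated, $\Lambda|_G\otimes R$ is very ample, and $h^0$ of its powers is eventually a polynomial in $m$ of degree at most $\dim G=d-1$. This proves the claim.

From
$$0\to\Lambda^m\otimes\mathcal H^{-1}\to\Lambda^m\to\Lambda^m|_G\to0$$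
we get, for some $m$, a section $0\ne\sigma\in H^0(Y_k,\Lambda^m\otimes\mathcal H^{-1})$. By (4), $(g_i^k)^*\sigma\ne0$ for all but finitely many $i\in I$. For these $i$ the line bundle $(g_i^k)^*(\Lambda^m\otimes\mathcal H^{-1})$ on $\tilde C_i$ has degree $\ge0$, that is,
$$H\cdot C_i\le m\sum_{j,\;l\le k}\deg u_j^{(l)} .$$
By (3) the right side is bounded. This contradicts (1).

So if $e_k=0$ for some $k$, we would be done. Does $k=0$ suffice? Take $n=3$. On each $\tilde C_i$ we have $u_2=\nu_i^*A_2+\nu_i^*B_2\,u_1$ by (2), so $K_0=\mathbb C(X)(u_1)$ (this is derived carefully in Step 5). If the tangent directions of the curves are spread out so that $u_1$ is transcendental over $\mathbb C(X)$, then $\dim Y_0=3$. But $M_0=\mathbb C(u_1,u_2)$ has transcendence degree at most $2$. Hence $e_0\ge1$, for every such family, and the first-order argument can give nothing. It stops exactly here: there are too few velocity coordinates to recover the position.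

One may add derivatives, but there is no evident reason for $e_1$ or $e_2$ to be $0$ either. The way out is to ask what it *means* that $e_k\ge1$ persists. Think of $\alpha_i$ as $dt$. Two germs of curves in $A$ with the same velocity function $(1,u_1(t),\dots,u_{n-1}(t))$ differ by a translation. So two points in one fibre of $pr_k$ represent germs in $S$ that are translates of each other up to order $k+1$. If fibres stay positive-dimensional when $k$ grows, one expects that the germ of $C_i$ can be moved inside $S$, infinitesimally, by a translation. This means that some constant vector $w\in W$ is tangent to $S$ along the whole curve $C_i$. And there are few curves with that property, as Lemma 3 will show. The proof below turns this expectation into algebra. It turns out that one coincidence $e_k=e_{k+1}\ge1$ is enough, and three values $e_0,e_1,e_2\in\{1,2\}$, once known to be non-increasing, must produce one.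

## 8. A constant vector tangent to $S$ along the curves

**Step 5: the derivation $\delta:K_k\to K_{k+1}$ for $k=0,1$.** The derivations $\delta_i$ on the individual curves should come from one derivation on the spaces $Y_k$. To construct it, we work with polynomials. Let
$$\mathcal R_k=\mathbb C(X)[y_{j,l}:1\le j\le n-1,\ 0\le l\le k],$$
and for $k=0,1$ let $\Delta:\mathcal R_k\to\mathcal R_{k+1}$ be the derivation with
$$\Delta h=h_{;0}+h_{;1}\,y_{1,0}\ \ (h\in\mathbb C(X)),\qquad\Delta y_{j,l}=y_{j,l+1}.$$
For $k=0,1,2$ let $\mathfrak p_k$ be the kernel of $\mathcal R_k\to K_k$, $y_{j,l}\mapsto u_j^{(l)}$. By (5), $K_k=\operatorname{Frac}(\mathcal R_k/\mathfrak p_k)$, and $\mathfrak p_{k+1}\cap\mathcal R_k=\mathfrak p_k$.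

*Evaluation on the curves.* Let $p\in\mathcal R_k$. For all but finitely many $i$ the coefficients of $p$ lie in the local ring $\mathcal O_{X,C_i}$ of $X$ at the generic point of $C_i$. For such $i$ let $\operatorname{ev}_i(p)\in\mathbb C(\tilde C_i)$ be obtained by pulling back the coefficients by $\nu_i$ and substituting $u_j^{(l)}$ for $y_{j,l}$. On polynomials with coefficients in $\mathcal O_{X,C_i}$ this is a ring homomorphism. Since $C_i$ meets $X_1$, the forms $\theta_0,\theta_1$ are a frame at the generic point of $C_i$, so $\mathcal O_{X,C_i}$ is stable under $h\mapsto h_{;0}$ and $h\mapsto h_{;1}$. Also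
$$d(\nu_i^*h)=\nu_i^*(h_{;0}\theta_0+h_{;1}\theta_1)=(\nu_i^*h_{;0}+\nu_i^*h_{;1}\,u_1)\,\alpha_i .$$
Hence
$$\delta_i(\operatorname{ev}_ip)=\operatorname{ev}_i(\Delta p), \tag{6}$$
because both sides are derivations along $\operatorname{ev}_i$ that agree on $\mathcal O_{X,C_i}$ and on the $y_{j,l}$.

*Transfer principle.* For $p\in\mathcal R_k$:
$$p\in\mathfrak p_k\Rightarrow\operatorname{ev}_i(p)=0,\qquad p\notin\mathfrak p_k\Rightarrow\operatorname{ev}_i(p)\ne0,\qquad\text{for all but finitely many }i\in I. \tag{7}$$
Indeed, let $U\subset X$ be a dense open set on which the coefficients of $p$ are regular. Then $p$ defines a regular function on $Y_k\cap(U\times\mathbb A^{N_k})$, a nonempty open subset of $Y_k$. For all but finitely many $i$ the curve $C_i$ meets $U$; then $\Gamma_i^k$ meets this open set, and $\operatorname{ev}_i(p)$ is the pullback of the function by $g_i^k$. If $p\in\mathfrak p_k$, the function is zero, and so are its pullbacks. If $p\notin\mathfrak p_k$, the points of $Y_k$ that are zeros of the function or lie outside $U\times\mathbb A^{N_k}$ form a proper closed subset of $Y_k$. By (4) it contains only finitely many $\Gamma_i^k$ with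 $i\in I$; for the other $i$ we have $\operatorname{ev}_i(p)\ne0$.

*Descent of $\Delta$.* If $p\in\mathfrak p_k$, then by (6) and (7) $\operatorname{ev}_i(\Delta p)=\delta_i(\operatorname{ev}_ip)=0$ for all but finitely many $i\in I$. As $I$ is infinite, (7) shows $\Delta p\in\mathfrak p_{k+1}$. So $\Delta$ induces a derivation $\mathcal R_k/\mathfrak p_k\to\mathcal R_{k+1}/\mathfrak p_{k+1}$, which extends by the quotient rule to $\delta:K_k\to K_{k+1}$ with
$$\delta u_j^{(l)}=u_j^{(l+1)},\qquad\delta(M_k)\subset M_{k+1}. \tag{8}$$
The derivations for $k=0$ and $k=1$ are compatible, both being induced by $\Delta$.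

*Contractions with $\delta$.* On $\mathbb C(X)$ we have $\delta=e_0+u_1e_1$, so $\theta_0(\delta)=1$, $\theta_1(\delta)=u_1$, and $\theta_j(\delta)=A_j+B_ju_1$ for $j\ge2$. By (2), $\operatorname{ev}_i(A_j+B_jy_{1,0}-y_{j,0})=0$ for all $i$ for which it is defined, so this polynomial lies in $\mathfrak p_0$ by (7), i.e. $A_j+B_ju_1=u_j$ in $K_0$. Therefore
$$\theta_j(\delta)\in M_0\quad\text{for all }j. \tag{9}$$

**Step 6: the numbers $e_k$ do not increase, and stabilize.** We compare vertical directions of $pr_k$ and $pr_{k+1}$. Restricting derivations from $K_{k+1}$ to $K_k$ gives a $K_{k+1}$-linear map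
$$\operatorname{Der}_{M_{k+1}}(K_{k+1})\to\operatorname{Der}_{M_k}(K_k,K_{k+1})=\operatorname{Der}_{M_k}(K_k)\otimes_{K_k}K_{k+1}. \tag{10}$$
It is injective: a derivation that kills $M_{k+1}$ and $K_k$ kills $K_{k+1}=K_kM_{k+1}$. Comparing dimensions, and using Step 4, $2\ge e_0\ge e_1\ge e_2\ge1$. So there is $k\in\{0,1\}$ with $e_k=e_{k+1}=:e\ge1$. Fix it. The map (10) is then bijective. Let $\partial_1,\dots,\partial_e$ be a basis of $\operatorname{Der}_{M_k}(K_k)$. By surjectivity each $\partial_a$ extends to a derivation $\tilde\partial_a$ of $K_{k+1}$ that is trivial on $M_{k+1}$. (The letter $a$ as an index runs over $1,\dots,e$ and has nothing to do with the map $a$.)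

**Step 7: the commutator of $\delta$ with a vertical direction is vertical.** Put
$$c_a=\delta\circ\partial_a-\tilde\partial_a\circ\delta:K_k\to K_{k+1}.$$
This is a derivation: for $x,y\in K_k$,
$$\begin{aligned}c_a(xy)&=\delta(x\,\partial_ay+y\,\partial_ax)-\tilde\partial_a(x\,\delta y+y\,\delta x)\\&=x\,c_a(y)+y\,c_a(x)+(\delta x\,\partial_ay+\delta y\,\partial_ax)-(\partial_ax\,\delta y+\partial_ay\,\delta x)\\&=x\,c_a(y)+y\,c_a(x).\end{aligned}$$
It kills $M_k$: $\partial_a(M_k)=0$, while $\delta(M_k)\subset M_{k+1}$ by (8) and $\tilde\partial_a(M_{k+1})=0$. So $c_a\in\operatorname{Der}_{M_k}(K_k,K_{k+1})$ and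
$$c_a=\sum_b\lambda_{ab}\,\partial_b,\qquad\lambda_{ab}\in K_{k+1}. \tag{11}$$

**Step 8: a linear differential equation for the components of the vertical directions.** Put $w_{a,j}=\theta_j(\partial_a)\in K_k$; these are the components in $W$ of the direction $\partial_a$. Fix $j$ and write $\theta_j=\sum_sx_s\,dy_s$ with $x_s,y_s\in\mathbb C(X)$. The form $\theta_j$ is closed, being the pullback of a closed form. Evaluating $d\theta_j=\sum_sdx_s\wedge dy_s=0$ on $\delta$ and $\partial_a$, restricted to $\mathbb C(X)$, gives
$$\sum_s(\delta x_s\,\partial_ay_s-\partial_ax_s\,\delta y_s)=0. \tag{12}$$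
By the product rule,
$$\delta(\theta_j(\partial_a))=\sum_s\delta x_s\,\partial_ay_s+\sum_sx_s\,\delta\partial_ay_s,\qquad\tilde\partial_a(\theta_j(\delta))=\sum_s\partial_ax_s\,\delta y_s+\sum_sx_s\,\tilde\partial_a\delta y_s .$$
Subtract and use (12):
$$\theta_j(c_a)=\sum_sx_s(\delta\partial_ay_s-\tilde\partial_a\delta y_s)=\delta(\theta_j(\partial_a))-\tilde\partial_a(\theta_j(\delta))=\delta w_{a,j},$$
because $\theta_j(\delta)\in M_0\subset M_{k+1}$ by (9) and $\tilde\partial_a$ kills $M_{k+1}$. On the other hand $\theta_j(c_a)=\sum_b\lambda_{ab}w_{b,j}$ by (11). So the $e\times n$ matrix $w=(w_{a,j})$ satisfies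
$$\delta w=\lambda w. \tag{13}$$

**Step 9: normalizing to get constants.** First, $w$ has rank $e$. The restriction $\operatorname{Der}_{M_k}(K_k)\to\operatorname{Der}_{\mathbb C}(\mathbb C(X),K_k)$ is injective because $K_k=\mathbb C(X)M_k$, and a derivation $D$ in the target is determined by $\theta_0(D)$ and $\theta_1(D)$, because $\theta_0,\theta_1$ is a basis of $\Omega_{\mathbb C(X)/\mathbb C}$. So already the columns $0$ and $1$ have rank $e$. Let $P$ be an invertible $e\times e$ submatrix of $w$ formed by $e$ columns. Then $\delta P=\lambda P$ by (13), and $\delta(P^{-1})=-P^{-1}(\delta P)P^{-1}$, so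
$$\delta(P^{-1}w)=-P^{-1}(\lambda P)P^{-1}w+P^{-1}\lambda w=0 .$$
Let $\hat w=(\hat w_0,\dots,\hat w_{n-1})\in K_k^n$ be the first row of $P^{-1}w$. Since $P^{-1}P$ is the identity matrix, there is an index $j_0$ with $\hat w_{j_0}=1$. Moreover $\hat w_j=\theta_j(\hat\partial)$ with $\hat\partial=\sum_b(P^{-1})_{1b}\,\partial_b$, so by (2)
$$\delta\hat w_j=0\ \text{ for all }j,\qquad\hat w_j=A_j\hat w_0+B_j\hat w_1\ (j\ge2),\qquad\hat w_{j_0}=1. \tag{14}$$

**Step 10: returning to the curves.** The relations (14) hold in function fields; we transfer them to $C_i$. Write $\hat w_j=p_j/s$ with $p_j,s\in\mathcal R_k$, $s\notin\mathfrak p_k$ (more precisely, with the classes of $p_j$ and $s$). Then (14) says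
$$s\,\Delta p_j-p_j\,\Delta s\in\mathfrak p_{k+1},\qquad p_j-A_jp_0-B_jp_1\in\mathfrak p_k\ (j\ge2),\qquad p_{j_0}-s\in\mathfrak p_k .$$
By (7), for all but finitely many $i\in I$ we have $\operatorname{ev}_i(s)\ne0$, so that $\hat w_j^{(i)}=\operatorname{ev}_i(p_j)/\operatorname{ev}_i(s)\in\mathbb C(\tilde C_i)$ is defined, and these relations hold after applying $\operatorname{ev}_i$. With (6),
$$\delta_i\hat w_j^{(i)}=0,\qquad\hat w_j^{(i)}=\nu_i^*A_j\,\hat w_0^{(i)}+\nu_i^*B_j\,\hat w_1^{(i)}\ (j\ge2),\qquad\hat w_{j_0}^{(i)}=1 .$$
Now $\delta_ig=0$ means $dg=0$, so in characteristic $0$ the $\hat w_j^{(i)}$ are constants in $\mathbb C$, not all zero. Let $0\ne w\in W$ be the vector with $\omega_j(w)=\hat w_j^{(i)}$ for all $j$ (it may depend on $i$; the matrix $w$ is no longer needed). For $x\in C_i\cap X_1$ put $v=\hat w_0^{(i)}e_0+\hat w_1^{(i)}e_1\in T_xX$. Then $\omega_j(da\,v)=\theta_j(v)=\hat w_j^{(i)}=\omega_j(w)$ for all $j$, so $da(v)=w$. We have shown, for all but finitely many $i\in I$: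
$$\text{there is }0\ne w\in W\text{ with }w\in da(T_xX)\text{ for general }x\in C_i. \tag{15}$$

## 9. Finite stabilizer and canonical divisors: the end of the proof of Theorem B

So far we have used only that $S$ is a surface and not that its stabilizer is finite, apart from the remark that $n\ge3$. Finiteness of the stabilizer says that no constant vector is tangent to $S$ everywhere. The next lemma puts this in the form of a holomorphic $2$-form. For $w\in W$ and $\beta\in\Lambda^3V$ let $\iota_w\beta=\beta(w,\cdot,\cdot)$.

**Lemma 3.** For every $0\ne w\in W$ there is $\beta\in\Lambda^3V$ such that $\theta=a^*(\iota_w\beta)\in H^0(X,K_X)$ is nonzero.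

*Proof.* Suppose that all these forms vanish. If $da_x$ is injective and $t_1,t_2$ is a basis of $T_xX$, then $\beta(w,da\,t_1,da\,t_2)=0$ for all $\beta\in\Lambda^3V$, so $w\wedge da\,t_1\wedge da\,t_2=0$, that is, $w\in da(T_xX)\subset T_{a(x)}S$. This holds for $x$ in a dense open set, so $w\in T_sS$ for a dense set of $s\in S_{reg}$, and, being a closed condition, for all $s\in S_{reg}$. Thus the invariant vector field $w$ is tangent to the complex manifold $S_{reg}$, and for $s\in S_{reg}$ its integral curve stays in $S$ for small time: $s+\exp(\tau w)\in S$ for small $\tau\in\mathbb C$. The set $\{\tau\in\mathbb C:s+\exp(\tau w)\in S\}$ is a closed analytic subset of $\mathbb C$ containing a neighborhood of $0$, so it is all of $\mathbb C$. By density of $S_{reg}$, $S+\exp(\tau w)\subset S$ for all $\tau$; applying this to $-\tau$ gives equality. So the stabilizer contains the infinite set $\exp(\mathbb Cw)$, a contradiction. $\square$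

**Step 11: conclusion.** We show that the curves in (15) have bounded degree. Let $i$ be one of the indices in (15), $w$ its vector, and take $\beta$ and $\theta=a^*(\iota_w\beta)\ne0$ as in Lemma 3. For general $x\in C_i$ and $t_1,t_2\in T_xX$,
$$\theta(t_1,t_2)=\beta(w,da\,t_1,da\,t_2)=0,$$
since the three vectors lie in $da(T_xX)$, which has dimension at most $2$. So $\theta$ vanishes along $C_i$, and $C_i$ is a component of the effective divisor $\operatorname{div}(\theta)\in|K_X|$. As $H$ is ample, $H\cdot C_i\le H\cdot K_X$. This holds for all but finitely many $i\in I$ and contradicts (1). So $H\cdot C$ is bounded on the irreducible curves of geometric genus $\le B$. The last assertion of Theorem B follows from Lemma 1(a) with $N=H$. $\blacksquare$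

With Theorem B proved, part 3 of Theorem C holds, and Theorem A and the Corollary follow as explained at the end of Section 5 and in Section 2. The existence assertions of Theorem C remain.

## 10. Surfaces with infinitely many negative curves of genus $q-1$ and $q$

**Part 2 of Theorem C: infinite stabilizer, genus $q-1$, every $q\ge2$.** We generalize the blow-up of $E\times E$ from Section 3. Let $E$ be an elliptic curve and $h:Y\to E$ a nonconstant morphism from a smooth projective curve of genus $q-1$. For $q=2$ take $Y=E$ and $h=\mathrm{id}$. For $q\ge3$ take a double cover of $E$ branched at $2(q-2)$ points. To construct it, let $L$ be a line bundle of degree $q-2$; since $L^2$ has degree at least $2$, it is base-point free, a general section has reduced divisor, and this section defines a smooth double cover. It is connected, because a disconnected double cover has no branch points. By Riemann–Hurwitz $2g(Y)-2=2(q-2)$, so $g(Y)=q-1$.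

Fix $y_0\in Y$, let $h_m=[m]\circ(h-h(y_0))$ for $m\ge1$, and let $\Gamma_m\subset Z=Y\times E$ be its graph. Each $\Gamma_m\cong Y$ passes through $p=(y_0,0)$. The $\Gamma_m$ are distinct, since $\deg h_m=m^2\deg h$. As $K_Z=pr_Y^*K_Y$, we have $K_Z\cdot\Gamma_m=2g(Y)-2$, and adjunction gives $\Gamma_m^2=0$.

Let $X=\mathrm{Bl}_pZ$. The strict transforms of the $\Gamma_m$ are infinitely many smooth curves of genus $q-1$ with self-intersection $0-1=-1$. Moreover $b_1(X)=b_1(Y)+b_1(E)=2(q-1)+2=2q$, so their genus is exactly $\frac12b_1(X)-1$. Up to translation, the Albanese image of $X$ is $Y\times E\subset\operatorname{Jac}(Y)\times E$, a surface invariant under $E$; its stabilizer is infinite. This proves the existence assertion of part 2, and shows that the bound in Theorem A is sharp for every $q\ge2$.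

The same curves show that Theorem B fails without finiteness of the stabilizer. On $Z$ let $H$ be the sum of a fibre of each projection. Then $H\cdot\Gamma_m=1+m^2\deg h$ is unbounded, while the genus is constant.

**Part 1 of Theorem C: $\dim S\le1$, genus $q$, every $q\ge0$.** We take a rational elliptic surface, which has infinitely many sections, and pull it back to a curve of genus $q$.

*The rational elliptic surface.* Two general plane cubics meet transversally in nine points. Let $p:R\to\mathbb P^1$ be obtained from the pencil they span by blowing up $\mathbb P^2$ at these nine points. Every member of the pencil is smooth at the base points, so the fibres of $p$ are isomorphic to the members. Reducible cubics (a line plus a conic) form a locus of dimension $2+5=7$ in $\mathbb P^9$, that is, of codimension $2$. A general pencil avoids it, so all fibres of $p$ are irreducible (and reduced, as a non-reduced cubic contains a line with a residual conic). The exceptional curves are sections. Since all fibres are irreducible, the Shioda–Tate formula says that the group of sections has rank $\rho(R)-2=10-2=8$. So there are infinitely many sections. The class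 $-K_R$ is the class of a fibre $F$. A section $\Sigma$ is a smooth rational curve with $\Sigma\cdot F=1$, so adjunction $-2=\Sigma^2-1$ gives $\Sigma^2=-1$.

*The pullback.* Let $T\to\mathbb P^1$ be a double cover branched at $2q+2$ points over which the fibres of $p$ are smooth; then $g(T)=q$. Let $X=R\times_{\mathbb P^1}T$ with projection $\pi:X\to T$. Over neighborhoods of the branch points $\pi$ is smooth, being a base change of a smooth morphism; elsewhere $X\to R$ is étale. So $X$ is smooth. It is connected since $\pi$ has connected fibres, and projective since $X\to R$ is finite. The pullback of a section $\Sigma$ is $\Sigma\times_{\mathbb P^1}T\cong T$, a curve of genus $q$. Since $X\to R$ has degree $2$, its self-intersection is $2\cdot(-1)=-2$. Distinct sections have distinct pullbacks. So $X$ has infinitely many negative curves of genus $q$.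

*The irregularity of $X$.* We have to check that $h^1(\mathcal O_X)=q$. From $K_R\sim-F$ we get $\omega_{R/\mathbb P^1}=p^*\mathcal O(-1)\otimes p^*\mathcal O(2)=p^*\mathcal O(1)$. As $p$ has connected fibres, $p_*\mathcal O_R=\mathcal O_{\mathbb P^1}$ and $p_*\omega_{R/\mathbb P^1}=\mathcal O(1)$. All fibres are plane cubics, with $h^1(\mathcal O)=1$, so $R^1p_*\mathcal O_R$ is a line bundle, and relative duality gives $R^1p_*\mathcal O_R\cong(p_*\omega_{R/\mathbb P^1})^\vee=\mathcal O(-1)$. By flat base change $R^1\pi_*\mathcal O_X$ is its pullback to $T$, a line bundle of degree $-2$, which has no nonzero sections. Also $\pi_*\mathcal O_X=\mathcal O_T$. The Leray spectral sequence gives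
$$h^1(\mathcal O_X)=h^1(\mathcal O_T)+h^0(R^1\pi_*\mathcal O_X)=q ,$$
so $b_1(X)=2q$.

*The Albanese image.* The induced map $\operatorname{Alb}(X)\to\operatorname{Jac}(T)$ is a surjection of abelian varieties of equal dimension $q$, so its kernel is finite. A fibre of $\pi$ is connected and maps to a point of $\operatorname{Jac}(T)$ (for $q=0$ both varieties are points), so it maps to a point of $\operatorname{Alb}(X)$. Hence $\dim S\le1$, and part 1 of Theorem C is proved. $\blacksquare$
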